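\title{Ingham-type estimates on balls: the eigenvalue radius is optimal only for rectangular boxes}

\begin{abstract}
Let a family of frequencies in $\mathbb R^N$, $N\ge 2$, be $\gamma$-separated with respect to a norm, and let $\mu$ be the first Dirichlet eigenvalue of the Laplacian on the ball of radius $\gamma/2$ of that norm. The corresponding exponential sums satisfy two-sided $L^2$ estimates on every Euclidean ball of radius $R>\sqrt\mu$. We prove that $\sqrt\mu$ cannot be lowered if and only if the unit ball of the norm is a rectangular box. For the $\ell^p$ norms, the condition is therefore optimal only for $p=\infty$ and for $p=1$, $N=2$. A compactness argument turns a failure of the estimates at radii tending to $\sqrt\mu$ into an entire solution of the Helmholtz equation glued from translates of the first eigenfunction; analyticity and reflection then force the ball to be a box.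
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $N\ge2$, let $(\omega_k)_{k\in I}$ be a family of vectors in $\mathbb R^N$, and consider the functions
\[
x(t)=\sum_{k\in I}x_ke^{i\omega_k\cdot t},\qquad t\in\mathbb R^N,
\]
with square summable complex coefficients $x_k$. For a Euclidean ball $B\subset\mathbb R^N$ of radius $R$ we study the estimates
\begin{equation}\label{eq:ingham}
c_1\sum_{k\in I}|x_k|^2\le\int_B|x(t)|^2\,dt\le c_2\sum_{k\in I}|x_k|^2,
\end{equation}
with constants $c_1,c_2>0$ independent of the coefficients. They replace Parseval's identity when the frequencies do not form a lattice: the lower estimate says that the coefficients are determined, in a stable way, by the values of $x$ on $B$. The center of $B$ plays no role, since replacing $t$ by $t+t_0$ multiplies $x_k$ by the unimodular number $e^{i\omega_k\cdot t_0}$. We write $|\cdot|$ for the Euclidean norm and $B_R$ for the open Euclidean ball of radius $R$ centered at $0$.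

The lower estimate forces the frequencies apart. For $x(t)=e^{i\omega_k\cdot t}-e^{i\omega_n\cdot t}$ we have $|x(t)|\le R\,|\omega_k-\omega_n|$ on $B_R$, so \eqref{eq:ingham} gives $2c_1\le R^2|B_R|\,|\omega_k-\omega_n|^2$. The question is thus a quantitative one: given the size of the gap between frequencies, how large must $R$ be? On the line, the frequencies $\gamma\mathbb Z$ show what to expect. On an interval of length $2\pi/\gamma$ the estimates are Parseval's identity, and on a shorter interval the lower one fails, because a nonzero $(2\pi/\gamma)$-periodic function may vanish there. The threshold radius $\pi/\gamma$ is the square root of the first Dirichlet eigenvalue of $-d^2/d\omega^2$ on $(-\gamma/2,\gamma/2)$, and in this form it has a meaning in every dimension.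

Let $\|\cdot\|$ be a norm on $\mathbb R^N$ and $\gamma>0$. The family $(\omega_k)$ is \emph{$\gamma$-separated} if $\|\omega_k-\omega_n\|\ge\gamma$ for all $k\ne n$. For a nonempty bounded domain $\Omega$, let $\mathcal H^1(\Omega)$ be the space of functions in $L^2(\Omega)$ whose first-order partial derivatives are in $L^2(\Omega)$, and let $\mathcal H^1_0(\Omega)$ be the closure in it of the $C^\infty$ functions with compact support in $\Omega$. Put
\[
\Omega_\gamma=\{\omega\in\mathbb R^N:\|\omega\|<\gamma/2\},
\]
and let $\mu(\gamma)$ be the first eigenvalue of $-\Delta$ in $\mathcal H^1_0(\Omega_\gamma)$. Since $\Omega_\gamma=\gamma\Omega_1$, we have $\mu(\gamma)=\mu(1)/\gamma^2$. For the $\ell^p$ norm $\|\cdot\|_p$, $1\le p\le\infty$, we write $\mu_p$ for $\mu(\gamma)$.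

It is known that for a family that is $\gamma$-separated in $\|\cdot\|_p$, the estimates \eqref{eq:ingham} hold on all balls of radius $R>\sqrt{\mu_p}$. (Proposition~\ref{prop:sufficient} gives a short proof, for every norm.) We call the condition $R>\sqrt{\mu(\gamma)}$ \emph{optimal} if $\sqrt{\mu(\gamma)}$ cannot be replaced by a smaller number: for every $\gamma>0$ and every $R<\sqrt{\mu(\gamma)}$ there is a $\gamma$-separated family for which \eqref{eq:ingham} fails, for every choice of $c_1,c_2>0$, on some ball of radius $R$. The condition is known to be optimal for $p=\infty$ and any $N$, and for $p=1$, $N=2$. Whether it is optimal for the other values of $p$ is posed as an open question in \cite{notes}. The remaining pairs are $1<p<\infty$ with $N\ge2$, and $p=1$ with $N\ge3$.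

Two guesses suggest themselves. The sufficiency of $R>\sqrt{\mu(\gamma)}$ rests on an exact identity, valid for every norm, so the condition might always be optimal. Or one may observe that $\gamma$-separation means that the translates $\Omega_\gamma+\omega_k$ are disjoint, that in the two known cases $\Omega_\gamma$ is a cube or a square, and guess that optimality holds when translates of $\Omega_\gamma$ fill space without gaps. Both guesses are wrong: regular hexagons and slanted parallelograms tile the plane, and the condition is not optimal for them. The right class is smaller. A \emph{rectangular box} is a set $\{y\in\mathbb R^N:|y\cdot e_i|\le a_i,\ i=1,\dots,N\}$ with $(e_i)$ an orthonormal basis and $a_i>0$.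

\begin{theorem}\label{thm:improve}
Let $\|\cdot\|$ be a norm on $\mathbb R^N$, $N\ge2$, whose closed unit ball is not a rectangular box. There is a number $0<\rho<1$, depending only on the norm, such that for every $\gamma>0$, every $\gamma$-separated family and every $R\ge\rho\sqrt{\mu(\gamma)}$, the estimates \eqref{eq:ingham} hold on all balls of radius $R$, with $c_1,c_2$ depending only on the norm, $\gamma$ and $R$.
\end{theorem}

\begin{theorem}\label{thm:class}
Let $\|\cdot\|$ be a norm on $\mathbb R^N$, $N\ge2$. The condition $R>\sqrt{\mu(\gamma)}$ is optimal if and only if the closed unit ball of $\|\cdot\|$ is a rectangular box.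
\end{theorem}

For the $\ell^p$ norm, the \emph{critical radius} $R_p^*(\gamma)$ is the infimum of the radii $R$ such that \eqref{eq:ingham} holds on all balls of radius $R$ for every $\gamma$-separated family.

\begin{corollary}\label{cor:lp}
For $\|\cdot\|_p$ on $\mathbb R^N$, $N\ge2$, the condition $R>\sqrt{\mu_p}$ is optimal if and only if $p=\infty$, or $p=1$ and $N=2$. It is not optimal for any $1<p<\infty$, $N\ge2$, nor for $p=1$, $N\ge3$. In these cases $\sqrt{\mu_p}$ can be replaced by $\rho\sqrt{\mu_p}$ with some $\rho=\rho(p,N)<1$, and
\[
\frac{\sqrt N\,\pi}{\gamma}\le R_p^*(\gamma)<\sqrt{\mu_p}.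
\]
\end{corollary}

The number $\rho$ comes from an argument by contradiction, which gives no value for it.

Section~\ref{sec:packing} moves the problem to the space of frequencies, where $x$ corresponds to a sum of disjointly supported translates of the first eigenfunction. Section~\ref{sec:model} identifies the object that obstructs an improvement of $\sqrt{\mu(\gamma)}$ and works out two cases by hand. Section~\ref{sec:compact} constructs this object when no improvement is possible, and Section~\ref{sec:rigid} shows that it exists only for boxes. Sections~\ref{sec:boxes} and~\ref{sec:lp} complete the proofs.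

\section{Packings and the radius $\sqrt\mu$}\label{sec:packing}

In Sections~\ref{sec:packing}--\ref{sec:rigid} the norm and $\gamma$ are fixed, and we write $\Omega=\Omega_\gamma$ and $\mu=\mu(\gamma)$. The set $\Omega$ is open, bounded, convex and symmetric about $0$. Fix $d>0$ with $\Omega\subset B_d$.

\subsection*{The eigenfunction}
We use the following standard facts. The number $\mu>0$ is the minimum of $\int|\nabla f|^2/\int|f|^2$ over $0\ne f\in\mathcal H^1_0(\Omega)$. It is attained by a function $H$ that is smooth in $\Omega$, satisfies $-\Delta H=\mu H$ there, and, $\Omega$ being connected, can be chosen strictly positive. We normalize $\int H^2=1$, so that $\int|\nabla H|^2=\mu$. Eigenfunctions in $\mathcal H^1_0(\Omega)$ with different eigenvalues are orthogonal in $L^2$, and two positive functions are not; hence any positive eigenfunction has eigenvalue $\mu$. We extend $H$ by $0$ to $\mathbb R^N$. A sequence in $C_c^\infty(\Omega)$ that converges to $H$ in $\mathcal H^1(\Omega)$ is Cauchy in $\mathcal H^1(\mathbb R^N)$, so $H\in\mathcal H^1(\mathbb R^N)$ and $\nabla H=0$ almost everywhere outside $\Omega$.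

\subsection*{Separated families as packings}
\begin{lemma}\label{lem:packing}
Let $\Lambda\subset\mathbb R^N$ be $\gamma$-separated. The sets $\Omega+\lambda$, $\lambda\in\Lambda$, are pairwise disjoint, and for all $m>0$ and $y\in\mathbb R^N$,
\begin{equation}\label{eq:packing}
\#\{\lambda\in\Lambda:|\lambda|\le m\}\le\frac{|B_{m+d}|}{|\Omega|},\qquad
\sum_{\lambda\in\Lambda}e^{-|\lambda-y|}\le C_0:=\frac{e^d}{|\Omega|}\int_{\mathbb R^N}e^{-|z|}\,dz .
\end{equation}
\end{lemma}

\begin{proof}
If $z\in(\Omega+\lambda)\cap(\Omega+\lambda')$, then $\|\lambda-\lambda'\|\le\|\lambda-z\|+\|z-\lambda'\|<\gamma$, so $\lambda=\lambda'$. The sets $\Omega+\lambda$ with $|\lambda|\le m$ are disjoint subsets of $B_{m+d}$, which gives the first bound. For $z\in\Omega+\lambda$ we have $|z-y|\le|\lambda-y|+d$, so $e^{-|\lambda-y|}\le e^de^{-|z-y|}$. Averaging over $z\in\Omega+\lambda$ and summing over the disjoint sets gives the second bound.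
\end{proof}

In particular $\Lambda$ is countable and the family $(\Omega+\lambda)$ is \emph{locally finite}: each bounded set meets only finitely many of its members, or of their closures.

\subsection*{The mean-value identity}
We use the Fourier transform $\hat f(t)=(2\pi)^{-N/2}\int f(\omega)e^{i\omega\cdot t}\,d\omega$. It is unitary on $L^2(\mathbb R^N)$ (Plancherel's theorem); $f\in\mathcal H^1(\mathbb R^N)$ if and only if $(1+|t|)\hat f\in L^2$, and then $\widehat{\partial_lf}=-it_l\hat f$. Since $H$ is integrable and positive in $\Omega$, the function $\hat H$ is continuous, $\hat H(0)>0$, and $b:=\sup|\hat H|$ is finite.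

Formally, $x$ is the Fourier transform of the point masses $x_k$ placed at $\omega_k$. Replacing each point mass by a translate of $H$ multiplies $x$ by $\hat H$ and produces a function whose norms are known exactly. For a $\gamma$-separated family and finitely many nonzero coefficients, put
\begin{equation}\label{eq:u}
u=\sum_kx_kH(\cdot-\omega_k),\qquad\text{so that}\qquad\hat u=\hat H\,x .
\end{equation}
The $k$-th term and its gradient vanish almost everywhere outside $\Omega+\omega_k$, and these sets are disjoint. Hence $\int|u|^2=\sum|x_k|^2$ and $\int|\nabla u|^2=\mu\sum|x_k|^2$, and by Plancherel's theorem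
\begin{equation}\label{eq:mean}
\int|\hat u|^2\,dt=\sum_k|x_k|^2,\qquad\int(|t|^2-\mu)\,|\hat u|^2\,dt=0 .
\end{equation}
When $\sum|x_k|^2=1$, the measure $|\hat u|^2dt$ is a probability measure and the mean of $|t|^2$ is exactly $\mu$. Euclidean balls and the Laplacian enter the problem together through the function $|t|^2$: it is the symbol of $-\Delta$, and its sublevel sets are the balls $B_R$.

\begin{lemma}\label{lem:reduce}
For every $R>0$ there is $c_2$, depending only on the norm, $\gamma$ and $R$, such that for every $\gamma$-separated family and all square summable coefficients the series $x$ converges in $L^2$ on balls and the upper estimate in \eqref{eq:ingham} holds on all balls of radius $R$. If the lower estimate holds on $B_{R_0}$ with a constant $c_1$ for all finitely supported coefficients, then it holds with the same $c_1$ on all balls of radius $R\ge R_0$ for all square summable coefficients.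
\end{lemma}

\begin{proof}
Choose $\delta,c>0$ with $|\hat H|\ge c$ on $B_\delta$. For finite sums, \eqref{eq:u} and \eqref{eq:mean} give $c^2\int_{B_\delta}|x|^2\le\int|\hat u|^2=\sum|x_k|^2$, and the same bound holds on every ball of radius $\delta$. If $B_R$ is covered by $M$ balls of radius $\delta$, the upper estimate holds for finite sums on all balls of radius $R$ with $c_2=M/c^2$. Applied to differences of partial sums, it shows that these are Cauchy in $L^2$ of each ball. Both sides of either estimate are then limits of the same expressions for partial sums, so each estimate passes from finite to square summable coefficients. Finally $\int_{B_R}|x|^2\ge\int_{B_{R_0}}|x|^2$ for $R\ge R_0$, and the center of the ball is immaterial.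
\end{proof}

The upper estimate thus holds for every radius, and the problem concerns the lower one. A probability measure under which $|t|^2$ has mean $\mu$ cannot live outside a ball of radius larger than $\sqrt\mu$; this is the sufficiency of the condition.

\begin{proposition}\label{prop:sufficient}
If $R>\sqrt\mu$, the estimates \eqref{eq:ingham} hold on all balls of radius $R$ for every $\gamma$-separated family, with $c_1=(1-\mu/R^2)/b^2$.
\end{proposition}

\begin{proof}
Take finitely supported coefficients with $\sum|x_k|^2=1$ and put $\theta=\int_{B_R}|\hat u|^2$. We have $|t|^2-\mu\ge-\mu$ on $B_R$ and $|t|^2-\mu\ge R^2-\mu$ outside, so \eqref{eq:mean} gives $0\ge-\mu\theta+(R^2-\mu)(1-\theta)$, that is, $\theta\ge1-\mu/R^2$. Since $\theta\le b^2\int_{B_R}|x|^2$, Lemma~\ref{lem:reduce} concludes the proof.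
\end{proof}

\section{The obstruction: glued solutions}\label{sec:model}

Suppose that the lower estimate fails at radii just below $\sqrt\mu$. Then $|\hat u|^2dt$ can have almost no mass in the region $|t|<\sqrt\mu$, apart from a thin shell, while the mean of $|t|^2$ is $\mu$. The mass must therefore concentrate on the sphere $|t|^2=\mu$, which means that $u$ almost solves $\Delta u+\mu u=0$. The exact version of this situation is the following.

\begin{definition}\label{def:glued}
A \emph{glued solution} is a function
\[
v=\sum_{j\in J}c_jH(\cdot-\lambda_j),
\]
where $(\lambda_j)_{j\in J}$ is $\gamma$-separated, the $c_j$ are real and nonzero, $0\in J$, $\lambda_0=0$, $c_0=1$, and $\Delta v+\mu v=0$ in $\mathbb R^N$ in the sense of distributions: $\int v\,(\Delta\psi+\mu\psi)=0$ for every real $\psi\in C_c^\infty(\mathbb R^N)$. The sets $\Omega_j=\Omega+\lambda_j$ are its \emph{tiles}.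
\end{definition}

The sum is locally finite, so $v\in L^2_{\mathrm{loc}}$. The equation holds automatically inside each tile. It is a condition on the boundaries of the tiles, and a strong one, because of the following fact.

\begin{lemma}\label{lem:analytic}
If $v\in L^2_{\mathrm{loc}}(\mathbb R^N)$ satisfies $\Delta v+\mu v=0$ in the sense of distributions, then $v$ is almost everywhere equal to a real-analytic function on $\mathbb R^N$.
\end{lemma}

\begin{proof}
The function $V(\omega,s)=v(\omega)e^{\sqrt\mu\,s}$ satisfies $\Delta_\omega V+\partial_s^2V=0$ in $\mathbb R^{N+1}$ in the sense of distributions. By Weyl's lemma it agrees almost everywhere with a harmonic, hence real-analytic, function $W$. The analytic function $e^{-\sqrt\mu\,s}W(\omega,s)$ equals $v(\omega)$ almost everywhere, so it does not depend on $s$, and $W(\cdot,0)$ is the required representative.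
\end{proof}

We always use this representative, together with the \emph{identity theorem}: a real-analytic function on $\mathbb R^M$ that vanishes on a nonempty open set, or all of whose derivatives vanish at one point, is identically zero.

\begin{example}[the line]\label{ex:line}
Everything above makes sense for $N=1$. Take $\gamma=1$, $\Omega=(-\frac12,\frac12)$, $H=\sqrt2\cos\pi\omega$ on $\Omega$, $\mu=\pi^2$. The extension of $H$ by zero has a corner at each endpoint, and $H''+\pi^2H=\sqrt2\,\pi(\delta_{-1/2}+\delta_{1/2})$. A neighbor with coefficient $-1$ cancels the corner, and indeed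
\[
\sum_{j\in\mathbb Z}(-1)^jH(\omega-j)=\sqrt2\cos\pi\omega
\]
is a glued solution. Truncating it gives sums that violate the lower estimate for every $R<\pi$. Let $x_j=(-1)^j(2n+1)^{-1/2}$ for $|j|\le n$, with frequencies $\omega_j=j$. Then $\sum|x_j|^2=1$, and summing the geometric series gives
\[
|x(t)|=\frac{|\sin((n+\frac12)(t-\pi))|}{\sqrt{2n+1}\,|\cos(t/2)|},\qquad
\int_{-R}^R|x|^2\,dt\le\frac{2R}{(2n+1)\cos^2(R/2)}\to0 .
\]
The function $u_n$ of \eqref{eq:u} equals $\kappa_n\cos\pi\omega$ for $|\omega|<n+\frac12$ and $0$ elsewhere, with $\kappa_n=\sqrt{2/(2n+1)}$, and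
\[
u_n''+\pi^2u_n=(-1)^n\pi\kappa_n\bigl(\delta_{-n-1/2}+\delta_{n+1/2}\bigr).
\]
Consider recovering the glued solution from the $u_n$. They tend to $0$ uniformly, so one must first divide by a coefficient $x_k$ and translate $\omega_k$ to the origin. The choice of $k$ matters, although all $|x_k|$ are equal. For $k=0$ the quotient $u_n/x_0$ tends to $\sqrt2\cos\pi\omega$. For $k=n$ the limit is $\sqrt2\cos\pi\omega$ on $\omega<\frac12$ and $0$ beyond, which is not a solution: near that center the error $u_n''+\pi^2u_n$ is as large as the coefficient.
\end{example}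

In any dimension, if $\Omega=\prod_i(-b_i/2,b_i/2)$, then $H$ is a constant multiple of $\prod_i\cos(\pi\omega_i/b_i)$ on $\Omega$, and the same product on all of $\mathbb R^N$ is a glued solution, with centers $(b_1j_1,\dots,b_Nj_N)$ and coefficients $(-1)^{j_1+\dots+j_N}$, $j\in\mathbb Z^N$. For a round ball the situation is the opposite.

\begin{example}[the disk]\label{ex:disk}
Let $N\ge2$ and suppose that $\partial\Omega$ contains no segment, as for the Euclidean disk. Then there is no glued solution. Indeed, for $j\ne0$ the convex set $\overline\Omega\cap\overline{\Omega_j}$ is contained in $\partial\Omega$, since a point of the open set $\Omega$ in $\overline{\Omega_j}$ would make $\Omega$ meet $\Omega_j$; so it has at most one point. Only finitely many $\overline{\Omega_j}$ meet $\overline\Omega$, and $\partial\Omega$ is infinite because $N\ge2$. Hence some $y\in\partial\Omega$ lies in no $\overline{\Omega_j}$ with $j\neq0$, and by local finiteness a ball $B$ around $y$ meets none of them. On the nonempty open set $B\setminus\overline\Omega$ we have $v=0$, so $v\equiv0$, although $v=H>0$ in $\Omega$.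
\end{example}

The proof of Theorem~\ref{thm:improve} has two parts, modeled on these examples: if $\sqrt\mu$ cannot be improved there is a glued solution (Proposition~\ref{prop:compact}), and a glued solution exists only if $\overline\Omega$ is a box (Proposition~\ref{prop:rigid}).

\section{From failure of the estimate to a glued solution}\label{sec:compact}

\begin{proposition}\label{prop:compact}
Either there is a glued solution, or there are $0<\rho<1$ and $c>0$ such that
\begin{equation}\label{eq:claim}
\int_{B_{\rho\sqrt\mu}}|x|^2\,dt\ge c\sum_k|x_k|^2
\end{equation}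
for all $\gamma$-separated families and all finitely supported coefficients.
\end{proposition}

\begin{proof}
Assume that no such $\rho,c$ exist, and let $R_n=(1-\frac1n)\sqrt\mu$, $n\ge2$. Since \eqref{eq:claim} fails for $\rho=1-\frac1n$, $c=\frac1n$, there are a $\gamma$-separated family $(\omega_k)$ and finitely supported coefficients $(x_k)$, both depending on $n$, with
\[
\sum_k|x_k|^2=1,\qquad\int_{B_{R_n}}|x|^2\,dt\le\frac1n .
\]
We keep only the indices with $x_k\ne0$, and let $u_n$ be the function \eqref{eq:u}.

\medskip\noindent\emph{Step 1: concentration on the sphere.}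
We have $\int_{B_{R_n}}|\hat u_n|^2\le b^2/n$ and $\int|\hat u_n|^2=1$. Splitting the region $|t|^2<\mu$ at $|t|=R_n$,
\[
\int_{|t|^2<\mu}(\mu-|t|^2)|\hat u_n|^2\,dt\le\frac{\mu b^2}{n}+(\mu-R_n^2).
\]
By \eqref{eq:mean}, the integral of $(|t|^2-\mu)|\hat u_n|^2$ over $|t|^2\ge\mu$ equals the left-hand side. Therefore
\begin{equation}\label{eq:eta}
\int\bigl||t|^2-\mu\bigr|\,|\hat u_n|^2\,dt\le\eta_n:=2\Bigl(\frac{\mu b^2}{n}+\mu-R_n^2\Bigr),\qquad0<\eta_n\to0 .
\end{equation}

\medskip\noindent\emph{Step 2: a density for the error.}
The error $\Delta u_n+\mu u_n$ need not be a function (on the line it consists of point masses), and \eqref{eq:eta} is a global bound on the Fourier side. Example~\ref{ex:line} shows that we must know where in $\mathbb R^N$ the error is large. We therefore smooth it by inverting $1-\Delta$. Define $w_n$ by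
\[
\hat w_n=\frac{\mu-|t|^2}{1+|t|^2}\,\hat u_n,\qquad\text{and put}\qquad q_n=|w_n|^2+|\nabla w_n|^2 .
\]
We have $\bigl||t|^2-\mu\bigr|\le\max(1,\mu)(1+|t|^2)$, since the left side is at most $|t|^2$ or at most $\mu$. Hence $w_n\in\mathcal H^1(\mathbb R^N)$ and
\begin{equation}\label{eq:eps}
\int q_n\,d\omega=\int\frac{(|t|^2-\mu)^2}{1+|t|^2}|\hat u_n|^2\,dt\le\varepsilon_n^2:=\max(1,\mu)\,\eta_n,\qquad0<\varepsilon_n\to0 .
\end{equation}
For real $\psi\in C_c^\infty(\mathbb R^N)$, Plancherel's theorem gives
\begin{equation}\label{eq:weak}
\int u_n(\Delta\psi+\mu\psi)=\int(\mu-|t|^2)\,\hat u_n\overline{\hat\psi}=\int(1+|t|^2)\,\hat w_n\overline{\hat\psi}=\int(w_n\psi+\nabla w_n\cdot\nabla\psi).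
\end{equation}
So the nonnegative function $q_n$ measures the error locally, and its total mass is small.

\medskip\noindent\emph{Step 3: a good center.}
We need an index $k$ with two properties: near $\omega_k$ the other coefficients are not much larger than $|x_k|$, and the error is much smaller than $|x_k|$. The largest coefficient has the first property but may lack the second. An averaging argument gives both. The weight $e^{-|\cdot|}$ is suited to it: it is bounded below on every ball, so one choice of $k$ serves all scales, and it is summable over separated families, uniformly by \eqref{eq:packing}. Put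
\[
a_k=|x_k|^2,\qquad A_k=\sum_la_le^{-|\omega_l-\omega_k|},\qquad Q_k=\int q_n(\omega)e^{-|\omega-\omega_k|}\,d\omega .
\]
Summing over $k$ first and using \eqref{eq:packing} and \eqref{eq:eps}, we get $\sum_kA_k\le C_0\sum_la_l=C_0$ and $\sum_kQ_k\le C_0\varepsilon_n^2$. Thus
\[
\sum_k\bigl(A_k+\varepsilon_n^{-2}Q_k\bigr)\le2C_0=\sum_k2C_0a_k ,
\]
and some index $k=k_n$ satisfies $A_k+\varepsilon_n^{-2}Q_k\le2C_0a_k$; recall that $a_k>0$.

Set $v_n=u_n(\cdot+\omega_{k_n})/x_{k_n}$ and $\tilde w_n=w_n(\cdot+\omega_{k_n})/x_{k_n}$. Then $v_n=\sum_jc_j^{(n)}H(\cdot-\lambda_j^{(n)})$, where the $\lambda_j^{(n)}$ are the differences $\omega_l-\omega_{k_n}$ and the $c_j^{(n)}$ are the quotients $x_l/x_{k_n}$. The points $\lambda_j^{(n)}$ are $\gamma$-separated. We number them $j=0,1,2,\dots$ so that $|\lambda_j^{(n)}|$ is nondecreasing; then $\lambda_0^{(n)}=0$ and $c_0^{(n)}=1$. Dividing the inequality for $k_n$ by $a_{k_n}$ gives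
\begin{equation}\label{eq:center}
\sum_j|c_j^{(n)}|^2e^{-|\lambda_j^{(n)}|}\le2C_0,\qquad\int\bigl(|\tilde w_n|^2+|\nabla\tilde w_n|^2\bigr)e^{-|\omega|}\,d\omega\le2C_0\varepsilon_n^2 .
\end{equation}
The identity \eqref{eq:weak} holds for the pair $v_n,\tilde w_n$, so the Cauchy--Schwarz inequality with weights $e^{-|\omega|}$ and $e^{|\omega|}$ yields
\begin{equation}\label{eq:tozero}
\Bigl|\int v_n(\Delta\psi+\mu\psi)\Bigr|^2\le2C_0\varepsilon_n^2\int\bigl(\psi^2+|\nabla\psi|^2\bigr)e^{|\omega|}\,d\omega\to0 .
\end{equation}

\medskip\noindent\emph{Step 4: the limit.}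
If the $n$-th family has no $j$-th point, we set $|\lambda_j^{(n)}|=\infty$, with no corresponding term in $v_n$. By \eqref{eq:center}, $|c_j^{(n)}|^2\le2C_0e^{|\lambda_j^{(n)}|}$, so $c_j^{(n)}$ stays bounded whenever $\lambda_j^{(n)}$ does. A diagonal argument gives a subsequence along which, for each $j$, either $|\lambda_j^{(n)}|\to\infty$, or $\lambda_j^{(n)}\to\lambda_j\in\mathbb R^N$ and $c_j^{(n)}\to c_j\in\mathbb C$. Let $J'$ be the set of indices of the second kind. The points $\lambda_j$, $j\in J'$, are $\gamma$-separated, $0\in J'$, $\lambda_0=0$ and $c_0=1$. Put $v=\sum_{j\in J'}c_jH(\cdot-\lambda_j)$.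

We show that $v_n\to v$ in $L^2(B_m)$ for each $m$. The $j$-th term of $v_n$ vanishes on $B_m$ unless $|\lambda_j^{(n)}|<m+d$. In that case the $j+1$ points $\lambda_0^{(n)},\dots,\lambda_j^{(n)}$ have norm less than $m+d$, by the ordering, so $j<M:=|B_{m+2d}|/|\Omega|$ by \eqref{eq:packing}. The $j$-th term of $v$ vanishes on $B_m$ unless $|\lambda_j|<m+d$, in which case $|\lambda_j^{(n)}|<m+d$ for large $n$ and again $j<M$. So on $B_m$ only the indices $j<M$ matter. Those outside $J'$ contribute nothing to $v_n$ on $B_m$ for large $n$, and for those in $J'$ we have $c_j^{(n)}H(\cdot-\lambda_j^{(n)})\to c_jH(\cdot-\lambda_j)$ in $L^2(\mathbb R^N)$ by continuity of translations.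

By \eqref{eq:tozero}, $\int v(\Delta\psi+\mu\psi)=0$ for all real $\psi\in C_c^\infty(\mathbb R^N)$. Taking real parts replaces $c_j$ by $\operatorname{Re}c_j$, since $H$ is real, and leaves $c_0=1$ unchanged. Discarding the indices with $\operatorname{Re}c_j=0$, we obtain a glued solution.
\end{proof}

\section{Glued solutions force a box}\label{sec:rigid}

\begin{proposition}\label{prop:rigid}
If there is a glued solution, then $K:=\overline\Omega=\{y:\|y\|\le\gamma/2\}$ is a rectangular box.
\end{proposition}

We recall what is used from convex geometry. Two disjoint nonempty open convex sets are separated by a hyperplane: there are a linear form $\ell\ne0$ and $\alpha\in\mathbb R$ with $\ell<\alpha$ on one and $\ell>\alpha$ on the other. Through each boundary point of an open convex set passes a hyperplane that leaves the set in one of its open half-spaces. A \emph{polytope} is a bounded intersection of finitely many closed half-spaces. For a unit vector $\xi$ put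
\[
h(\xi)=\max_{y\in K}y\cdot\xi>0,\qquad P_\xi=\{y:y\cdot\xi=h(\xi)\}.
\]
If $K$ is a polytope, $\xi$ is a \emph{facet normal} when the face $K\cap P_\xi$ has nonempty interior relative to $P_\xi$; the face is then a \emph{facet}. A polytope with nonempty interior is the intersection of the half-spaces $\{y\cdot\xi\le h(\xi)\}$ over its facet normals $\xi$.

\begin{proof}
Let $v$ be a glued solution, real-analytic by Lemma~\ref{lem:analytic}. The tiles $\Omega_j$ are disjoint, open, convex and locally finite, and $\Omega_0=\Omega$. In $\Omega_j$ the continuous functions $v$ and $c_jH(\cdot-\lambda_j)$ agree almost everywhere, hence everywhere, so $v$ has no zero in $\Omega_j$. The plan is to recognize the tiles as the components of $\{v\ne0\}$, so that every symmetry of $v$ up to sign permutes them, and then to find such symmetries.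

\medskip\noindent\emph{Step 1: the closed tiles cover $\mathbb R^N$.}
By local finiteness $U=\mathbb R^N\setminus\bigcup_j\overline{\Omega_j}$ is open, and $v=0$ on $U$. If $U$ were nonempty, $v$ would vanish identically, whereas $v=H>0$ in $\Omega$.

\medskip\noindent\emph{Step 2: the tiles are the components of $\{v\ne0\}$.}
We must show that $v=0$ on $\partial\Omega_j$. The boundary condition on $H$ is available only in the form $H\in\mathcal H^1(\mathbb R^N)$, so we use that a Sobolev function cannot jump. Suppose that $y\in\partial\Omega_j$ and $v(y)\ne0$, and let $\epsilon=\pm1$ be the sign of $v(y)$. Then $\epsilon v\ge\delta>0$ on a ball $B$ centered at $y$. Let $\chi$ be the indicator function of $\Omega_j$. The function $f=\epsilon c_jH(\cdot-\lambda_j)$ belongs to $\mathcal H^1(B)$ and equals $\epsilon v\chi$, so in $B$ it is at least $\delta$ on $\Omega_j$ and zero elsewhere. Thus $\chi=\delta^{-1}\min(f,\delta)$ in $B$, and $\chi\in\mathcal H^1(B)$ because truncation preserves $\mathcal H^1(B)$. For a bounded function in $\mathcal H^1(B)$ the product rule holds, so $\chi^2=\chi$ gives $(1-2\chi)\nabla\chi=0$. As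 $1-2\chi=\pm1$, we get $\nabla\chi=0$, and $\chi$ is almost everywhere constant in $B$. But $B\cap\Omega_j$ is nonempty and open, and $B\setminus\Omega_j$ contains the half-ball cut off by a supporting hyperplane at $y$. Both sets have positive measure, a contradiction. (Convexity is used here: without it the complement of $\Omega_j$ could have measure zero near $y$.)

Let $Z=\{v=0\}$. By Step~1 a point outside all tiles lies on the boundary of one of them, so it is in $Z$. Hence $\mathbb R^N\setminus Z=\bigcup_j\Omega_j$, and the tiles, being open, connected and disjoint, are the connected components of this set.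

\medskip\noindent\emph{Step 3: $K$ is a polytope.}
Let $J_0$ be the finite set of $j\ne0$ with $\overline{\Omega_j}\cap K\ne\emptyset$. Every $y\in\partial\Omega$ lies in $\overline{\Omega_j}$ for some $j\in J_0$: the points $(1+\frac1m)y$ are outside $K$, so by Step~1 they lie in closed tiles other than $K$, and by local finiteness infinitely many lie in the same one. For $j\in J_0$ choose $\ell_j,\alpha_j$ with $\ell_j<\alpha_j$ on $\Omega$ and $\ell_j>\alpha_j$ on $\Omega_j$; note that $\alpha_j>\ell_j(0)=0$. Then $K\subset K':=\bigcap_{j\in J_0}\{\ell_j\le\alpha_j\}$. Conversely, let $z\notin K$, and put $\theta=\gamma/(2\|z\|)\in(0,1)$. The point $y=\theta z$ is in $\partial\Omega$, so $y\in K\cap\overline{\Omega_j}$ for some $j\in J_0$, and $\ell_j(y)=\alpha_j$. Then $\ell_j(z)=\alpha_j/\theta>\alpha_j$ and $z\notin K'$. So $K=K'$ is a polytope, symmetric about $0$, with interior $\Omega$.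

\medskip\noindent\emph{Step 4: facet hyperplanes avoid all tiles.}
So far $v$ has told us only that $\Omega$ tiles space. The flat pieces of the boundary allow analyticity to be used again. Let $\xi$ be a facet normal. The restriction of $v$ to $P_\xi$ is real-analytic and, by Step~2, vanishes on the facet $K\cap P_\xi\subset\partial\Omega$, which contains a nonempty relatively open subset of $P_\xi$. Hence $v=0$ on the whole hyperplane, and
\begin{equation}\label{eq:avoid}
P_\xi\cap\Omega_j=\emptyset\qquad\text{for all }j\in J .
\end{equation}

\medskip\noindent\emph{Step 5: reflection locates a tile.}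
Property \eqref{eq:avoid} restricts the tiles, but we do not yet know where any tile other than $\Omega$ is. A solution of the Helmholtz equation that vanishes on a hyperplane is odd with respect to it, and this locates one. Let $\sigma$ be the orthogonal reflection in $P_\xi$ and $g=v+v\circ\sigma$. Since $\sigma$ is a Euclidean isometry, $g$ is analytic and $\Delta g+\mu g=0$. Let $g_m$ be the restriction of $\partial_\xi^mg$ to $P_\xi$. Then $g_0=2v|_{P_\xi}=0$, and $g_1=0$ because $g\circ\sigma=g$. Writing $\Delta=\partial_\xi^2+\Delta'$, with $\Delta'$ the Laplacian in the directions parallel to $P_\xi$, and applying $\partial_\xi^m$ to the equation, we get $g_{m+2}=-\Delta'g_m-\mu g_m$. By induction all $g_m$ vanish, and so do their derivatives along $P_\xi$. All derivatives of $g$ are thus zero on $P_\xi$, so $g\equiv0$, that is, $v\circ\sigma=-v$.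

Consequently $\sigma(Z)=Z$, and $\sigma(\Omega)$ is a component of $\mathbb R^N\setminus Z$. By Step~2, $\sigma(\Omega)=\Omega+\lambda_j$ for some $j$. The left side is symmetric about $\sigma(0)=2h(\xi)\xi$ and the right side about $\lambda_j$. A nonempty bounded set has at most one center of symmetry, since the composition of the point reflections in $a$ and $a'$ is the translation by $2(a-a')$. Therefore $\lambda_j=2h(\xi)\xi$:
\begin{equation}\label{eq:tile}
\Omega+2h(\xi)\xi\ \text{ is a tile, for every facet normal }\xi .
\end{equation}

\medskip\noindent\emph{Step 6: facet normals are orthogonal.}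
We confront \eqref{eq:tile} for one normal with \eqref{eq:avoid} for another; see Figure~\ref{fig:hexagon}. Let $\xi\ne\pm\zeta$ be facet normals and suppose $\xi\cdot\zeta\ne0$. Since $K=-K$, the vector $-\zeta$ is also a facet normal, so we may assume $\xi\cdot\zeta>0$. The map $y\mapsto y\cdot\xi$ sends $\Omega$ onto $(-h(\xi),h(\xi))$, and so it sends the tile $\Omega+2h(\zeta)\zeta$ onto
\[
\bigl(2h(\zeta)\,\xi\cdot\zeta-h(\xi),\ 2h(\zeta)\,\xi\cdot\zeta+h(\xi)\bigr).
\]
By \eqref{eq:avoid} this interval does not contain $h(\xi)$. Its right endpoint exceeds $h(\xi)$, so its left endpoint is at least $h(\xi)$. This is the first of the inequalities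
\begin{equation}\label{eq:two}
h(\zeta)\,(\xi\cdot\zeta)\ge h(\xi),\qquad h(\xi)\,(\xi\cdot\zeta)\ge h(\zeta),
\end{equation}
and the second follows by exchanging $\xi$ and $\zeta$. Their product gives $(\xi\cdot\zeta)^2\ge1$, so $\zeta=\pm\xi$, a contradiction.

Thus any two facet normals are orthogonal, equal or opposite. They span $\mathbb R^N$: a nonzero vector orthogonal to all of them would generate a line contained in $K$, which is bounded. The set of normals is symmetric, so it is $\{\pm e_1,\dots,\pm e_N\}$ for an orthonormal basis $(e_i)$, and $K=\{y:|y\cdot e_i|\le h(e_i),\ i=1,\dots,N\}$.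
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.4]
\draw[fill=gray!15] (0:1)--(60:1)--(120:1)--(180:1)--(240:1)--(300:1)--cycle;
\begin{scope}[shift={(1.5,0.866)}]
\draw (0:1)--(60:1)--(120:1)--(180:1)--(240:1)--(300:1)--cycle;
\fill (0,0) circle (0.03) node[above] {$2h(\zeta)\zeta$};
\end{scope}
\draw[dashed] (-1.5,0.866)--(3,0.866) node[right] {$P_\xi$};
\draw[very thick] (60:1)--(120:1);
\draw[->] (0,0)--(90:0.55) node[left] {$\xi$};
\draw[->] (0,0)--(30:0.55) node[below right] {$\zeta$};
\fill (0,0) circle (0.03) node[below left] {$0$};
\node at (0,-0.6) {$\Omega$};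
\end{tikzpicture}
\caption{A regular hexagon $\Omega$ admits no glued solution. The arrows show the directions of two facet normals $\xi,\zeta$. Reflection in the side with normal $\zeta$ forces the hexagon centered at $2h(\zeta)\zeta$ to be a tile, on which the solution has no zero. But the solution vanishes on the thick side, hence on the whole line $P_\xi$, which crosses that tile.}
\label{fig:hexagon}
\end{figure}

\begin{remark}\label{rem:shapes}
Two planar shapes that tile show the role of the last three steps. For the regular hexagon, adjacent sides have $\xi\cdot\zeta=\frac12$ and $h(\xi)=h(\zeta)$, so both inequalities \eqref{eq:two} fail. Now take unit vectors with $\xi\cdot\zeta=\frac12$ and the parallelogram $\Omega=\{|y\cdot\xi|<1,\ |y\cdot\zeta|<2\}$, so $h(\xi)=1$, $h(\zeta)=2$. Its translates by $L=\{\lambda:\lambda\cdot\xi\in2\mathbb Z,\ \lambda\cdot\zeta\in4\mathbb Z\}$ tile the plane, as one sees in the coordinates $(y\cdot\xi,y\cdot\zeta)$, and the lines $y\cdot\xi=\pm1$, $y\cdot\zeta=\pm2$ meet none of them. So tiling and \eqref{eq:avoid} do not exclude this shape, and the reflection of Step~5 is needed.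 Moreover $2h(\zeta)\zeta=4\zeta\in L$, since $4\zeta\cdot\xi=2$ and $4\zeta\cdot\zeta=4$, and the first inequality in \eqref{eq:two} holds with equality. The contradiction comes from the other normal: on $\Omega+2\xi$ the coordinate $y\cdot\zeta$ ranges over $(-1,3)$, which contains $h(\zeta)=2$. Both inequalities in \eqref{eq:two} are therefore needed.
\end{remark}

\section{Proofs of the theorems}\label{sec:boxes}

\begin{proof}[Proof of Theorem~\ref{thm:improve}]
The set $\overline{\Omega_1}$ is a dilate of the closed unit ball, so it is not a rectangular box. By Propositions~\ref{prop:compact} and~\ref{prop:rigid} with $\gamma=1$, there are $0<\rho<1$ and $c>0$, depending only on the norm, such that \eqref{eq:claim} holds with $\mu=\mu(1)$ for all $1$-separated families. Let $(\omega_k)$ be $\gamma$-separated and $(x_k)$ finitely supported. The family $(\omega_k/\gamma)$ is $1$-separated, and $x(t)=x'(\gamma t)$ with $x'(s)=\sum x_ke^{i(\omega_k/\gamma)\cdot s}$. Since $\gamma\sqrt{\mu(\gamma)}=\sqrt{\mu(1)}$,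
\[
\int_{B_{\rho\sqrt{\mu(\gamma)}}}|x|^2\,dt=\gamma^{-N}\int_{B_{\rho\sqrt{\mu(1)}}}|x'|^2\,ds\ge\gamma^{-N}c\sum_k|x_k|^2 .
\]
Lemma~\ref{lem:reduce} gives \eqref{eq:ingham} on all balls of radius $R\ge\rho\sqrt{\mu(\gamma)}$, with $c_1=\gamma^{-N}c$.
\end{proof}

For boxes the counterexamples are rectangular lattices. The sums $x$ are then periodic, and a ball whose radius is less than half the diagonal of the period box misses a neighborhood of the corners of that box and of all their periodic translates.

\begin{lemma}\label{lem:lattice}
Let $b_1,\dots,b_N>0$, $\Lambda=\prod_ib_i\mathbb Z$ and $0<R<R_0:=\pi\bigl(\sum_ib_i^{-2}\bigr)^{1/2}$. There are coefficients with $0<\sum_{\omega\in\Lambda}|x_\omega|^2<\infty$ such that $x(t)=\sum_{\omega\in\Lambda}x_\omega e^{i\omega\cdot t}$ vanishes on $B_R$. Hence \eqref{eq:ingham} fails on $B_R$ for the family $\Lambda$, for all $c_1,c_2>0$.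
\end{lemma}

\begin{proof}
Let $\Lambda^*=\prod_i(2\pi/b_i)\mathbb Z$ and $t^*=(\pi/b_1,\dots,\pi/b_N)$. The $i$-th coordinate of a point of $t^*+\Lambda^*$ is an odd multiple of $\pi/b_i$, so all these points have Euclidean norm at least $R_0$. Choose $0<r<\min(R_0-R,\pi/b_1,\dots,\pi/b_N)$ and $0\ne\varphi\in C_c^\infty(\mathbb R^N)$ supported in $t^*+B_r$. Distinct points of $\Lambda^*$ are at distance more than $2r$, so the translates $\varphi(\cdot-\tau)$, $\tau\in\Lambda^*$, have disjoint supports, and their sum $\Phi$ is a nonzero smooth $\Lambda^*$-periodic function. Every point $t$ of these supports has $|t|>R_0-r>R$, so $\Phi=0$ on $B_R$. The exponentials with periods $\Lambda^*$ are the $e^{i\omega\cdot t}$ with $\omega\in\Lambda$. Thus $\Phi$ is the sum of its Fourier series $\sum_{\omega\in\Lambda}x_\omega e^{i\omega\cdot t}$, and $0<\sum|x_\omega|^2<\infty$ by Parseval's identity.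
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
If the closed unit ball is not a box, Theorem~\ref{thm:improve} shows that \eqref{eq:ingham} holds for all $\gamma$-separated families on all balls of radius $\rho\sqrt{\mu(\gamma)}<\sqrt{\mu(\gamma)}$, so the condition is not optimal.

Suppose that the closed unit ball is a box. An orthogonal change of coordinates, made in both $\omega$ and $t$, preserves $\omega\cdot t$, Euclidean balls and the Laplacian, so we may assume that it is $\{|y_i|\le a_i,\ i=1,\dots,N\}$; then $\|y\|=\max_i|y_i|/a_i$. Fix $\gamma>0$ and put $b_i=a_i\gamma$, so that $\Omega_\gamma=\prod_i(-b_i/2,b_i/2)$. The function $\prod_i\cos(\pi\omega_i/b_i)$ is smooth up to the boundary, vanishes on $\partial\Omega_\gamma$, is positive in $\Omega_\gamma$, and is an eigenfunction with eigenvalue $\sum_i\pi^2/b_i^2$. Hence $\mu(\gamma)=\sum_i\pi^2/b_i^2=R_0^2$ in the notation of Lemma~\ref{lem:lattice}. A nonzero point of $\Lambda=\prod_ib_i\mathbb Z$ has $|y_i|\ge a_i\gamma$ for some $i$, so $\|y\|\ge\gamma$ and $\Lambda$ is $\gamma$-separated. By Lemma~\ref{lem:lattice}, \eqref{eq:ingham} fails for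 $\Lambda$ on $B_R$ for every $R<\sqrt{\mu(\gamma)}$, and the condition is optimal.
\end{proof}

\section{The $\ell^p$ norms}\label{sec:lp}

\begin{proof}[Proof of Corollary~\ref{cor:lp}]
By Theorem~\ref{thm:class} we must decide when the closed unit ball of $\|\cdot\|_p$ is a rectangular box. Let $e_1,\dots,e_N$ be the standard basis.

For $p=\infty$ the ball is a cube. For $p=1$, $N=2$ it is the square $\{|y_1+y_2|\le1,\ |y_1-y_2|\le1\}$, whose normals $(1,1)/\sqrt2$ and $(1,-1)/\sqrt2$ are orthonormal. These are the two known cases of optimality.

Let $1<p<\infty$. Equality in Minkowski's inequality holds only for vectors that are nonnegative multiples of one another, so $\|(y+z)/2\|_p<1$ for distinct $y,z$ on the unit sphere. The sphere therefore contains no segment, while the boundary of a box in dimension $N\ge2$ does.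

Let $p=1$, $N\ge3$. Since $\|y\|_1=\max_{\epsilon\in\{\pm1\}^N}\epsilon\cdot y$, the ball lies in each half-space $\{\epsilon\cdot y\le1\}$, and its intersection with the hyperplane $\{\epsilon\cdot y=1\}$ contains the $N$ linearly independent points $\epsilon_ie_i$, whose convex hull has nonempty interior in the hyperplane. So each $\epsilon/\sqrt N$ is a facet normal. The vectors $(1,1,\dots,1)$ and $(-1,1,\dots,1)$ are not parallel and have inner product $N-2\ne0$, whereas the facet normals of a box are pairwise orthogonal or parallel.

In the last two cases the ball is not a box, and Theorem~\ref{thm:improve} gives $\rho=\rho(p,N)<1$ with $R_p^*(\gamma)\le\rho\sqrt{\mu_p}<\sqrt{\mu_p}$. For the lower bound, $\|m\|_p\ge\|m\|_\infty\ge1$ for $0\ne m\in\mathbb Z^N$, so $\gamma\mathbb Z^N$ is $\gamma$-separated in $\|\cdot\|_p$. By Lemma~\ref{lem:lattice} with $b_i=\gamma$, the estimates \eqref{eq:ingham} fail for this family on $B_R$ whenever $R<\sqrt N\,\pi/\gamma$.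
\end{proof}

\begin{example}
Let $p=2$, $N=3$. For a function of $r=|\omega|$ we have $\Delta(f(r)/r)=f''(r)/r$, so $\sin(2\pi r/\gamma)/r$ is a smooth eigenfunction with eigenvalue $(2\pi/\gamma)^2$, positive for $r<\gamma/2$ and zero for $r=\gamma/2$. Hence $\sqrt{\mu_2}=2\pi/\gamma$, and Corollary~\ref{cor:lp} reads
\[
\frac{\sqrt3\,\pi}{\gamma}\le R_2^*(\gamma)<\frac{2\pi}{\gamma}.
\]
\end{example}

\begin{thebibliography}{1}

\bibitem{notes}
\emph{Notes on some of Kahane's works: Ingham type theorems and Bernoulli convolutions},
\texttt{https://dspace.library.uu.nl/\allowbreak bitstream/\allowbreak handle/\allowbreak 1874/\allowbreak 374704/\allowbreak dajani.pdf?\allowbreak isAllowed=y\&\allowbreak sequence=1}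

\end{thebibliography}
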